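\title{Linear extension operators for traces of BMO: a counterexample and the sharp bound on thick sets}

\begin{abstract}
Let $E\subset\mathbb{R}^n$ be a closed set of positive measure, and give the restrictions to $E$ of functions in $BMO(\mathbb{R}^n)$ the quotient seminorm. We show that in every dimension there is a compact set $E$ for which no bounded linear extension operator exists, and no uniformly continuous one either. If $E$ fills at least a fraction $\delta$ of every cube centered on $E$ of side at most $\operatorname{diam}E$, then a linear extension operator of norm $O(\log(1/\delta))$ exists, and this order cannot be improved. The counterexample is a sequence of fine lattices of very small cubes. On such a lattice an economical extension must forget bounded data and must follow logarithmic data, and a trace computation shows that a linear map cannot do both.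
\end{abstract}

\section{Introduction}\label{sec:intro}

For a locally integrable function $F$ on $\mathbb{R}^n$ and a set $S$ of finite positive measure, let $F_S=|S|^{-1}\int_S F$. The \emph{mean oscillation} of $F$ on a cube $Q$ and the $BMO$ seminorm of $F$ are
\[
\operatorname{osc}(F,Q)=\frac1{|Q|}\int_Q|F-F_Q|\,dy,\qquad \|F\|_*=\sup_Q\operatorname{osc}(F,Q),
\]
and $BMO(\mathbb{R}^n)$ is the space of $F$ with $\|F\|_*<\infty$. Let $E\subset\mathbb{R}^n$ be closed with $|E|>0$. The \emph{trace space} $BMO(\mathbb{R}^n)|_E$ consists of the restrictions $F|_E$, identified when they agree almost everywhere on $E$, with the quotient seminorm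
\[
\|f\|_{\mathrm{tr}}=\inf\{\|F\|_*:\ F\in BMO(\mathbb{R}^n),\ F=f \text{ a.e.\ on }E\}.
\]
Thus $\|f\|_{\mathrm{tr}}$ is the price of the cheapest extension of $f$. An \emph{extension operator} is a map $T:BMO(\mathbb{R}^n)|_E\to BMO(\mathbb{R}^n)$ with $Tf=f$ a.e.\ on $E$ for every $f$. The norm of a linear extension operator is $\sup\{\|Tf\|_*:\|f\|_{\mathrm{tr}}\le1\}$, and $\kappa(E)$ denotes the infimum of these norms; we put $\kappa(E)=\infty$ if no bounded linear extension operator exists.

It is known that every such $E$ admits a nonlinear almost optimal extension $f\mapsto F(f)$, that is, one with $\|F(f)\|_*\le C\|f\|_{\mathrm{tr}}$ and $C$ independent of $f$. The following question was posed in the report \cite{Banff}.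

\medskip
\noindent\textbf{Problem.} \emph{Does a bounded linear extension operator $BMO(\mathbb{R}^n)|_E\to BMO(\mathbb{R}^n)$ exist for every $n\ge1$ and every closed set $E\subset\mathbb{R}^n$ of positive measure? Its norm may depend on $E$ and $n$.}
\medskip

For $L^p$ in place of $BMO$ the answer is yes: extension by zero is linear and optimal. For $BMO$ it fails already on $E=[0,\infty)$. The function $\log x$ is the trace of $\log|x|\in BMO(\mathbb{R})$, but its extension by zero has mean $\frac12(\log r-1)$ on $[-r,r]$ and vanishes on $[-r,0)$, so its mean oscillation on $[-r,r]$ is at least $\frac14|\log r-1|$. Reflection repairs this. If $F$ extends $f$ and $I=[-a,b]$ or $[-b,a]$ with $0\le a\le b$, then $\int_I|f(|x|)-F_{[0,b]}|\,dx\le2b\|F\|_*\le2|I|\,\|F\|_*$, and (B1) below shows that $Tf(x)=f(|x|)$ has norm at most $4$. A general set has no reflection, but the idea survives: at a point $y\notin E$, use an average of $f$ over a piece of $E$ whose size and distance from $y$ are comparable to $\operatorname{dist}(y,E)$. If that piece fills a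 fraction $\delta$ of a cube, the John--Nirenberg inequality bounds the loss by $\log(1/\delta)$. So one expects a positive answer when $E$ has density bounded below at all scales. When the density degenerates, either a cleverer linear rule exists or the loss is unavoidable. It is unavoidable.

\begin{theorem}\label{thm:main}
For every $n\ge1$ there is a compact set $E\subset\mathbb{R}^n$ with $|E|>0$ that admits no bounded linear extension operator $BMO(\mathbb{R}^n)|_E\to BMO(\mathbb{R}^n)$.
\end{theorem}

The obstruction does not depend on exact linearity.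

\begin{theorem}\label{thm:nonlinear}
For the set $E$ constructed in the proof of Theorem~\ref{thm:main} there is no extension operator $T$, linear or not, such that for some $L<\infty$
\begin{equation}\label{eq:coarse}
\|Tf-Tg\|_*\le L\bigl(1+\|f-g\|_{\mathrm{tr}}\bigr)\qquad\text{for all } f,g\in BMO(\mathbb{R}^n)|_E .
\end{equation}
In particular there is no Lipschitz and no uniformly continuous extension operator.
\end{theorem}

\begin{corollary}\label{cor:complement}
For the same $E$, the closed subspace $Y=\{[F]:F\text{ is a.e.\ constant on }E\}$ of the Banach space $X=BMO(\mathbb{R}^n)/\mathbb{R}$ is not complemented.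
\end{corollary}

For $0<\delta\le\frac12$, call a closed set $E$ with $|E|>0$ \emph{$\delta$-thick} if $|E\cap Q|\ge\delta|Q|$ for every cube $Q$ centered at a point of $E$ whose (finite) side length is at most $\operatorname{diam}E$.

\begin{theorem}\label{thm:thick}
There are positive constants $c_n,C_n$, depending only on $n$, such that for every $\delta\in(0,\frac12]$:
\begin{itemize}
\item[(a)] if $E$ is $\delta$-thick, then a bounded linear extension operator exists and $\kappa(E)\le C_n\log(1/\delta)$;
\item[(b)] there is a $\delta$-thick set $E$ with $\kappa(E)\ge c_n\log(1/\delta)$.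
\end{itemize}
Hence $\sup\{\kappa(E):E\text{ is }\delta\text{-thick}\}$ is comparable to $\log(1/\delta)$, with constants depending only on $n$.
\end{theorem}

All lower bounds come from one model set, a lattice of small cubes with a parameter $M$ that measures the logarithm of its sparseness. Section~\ref{sec:block} introduces it, reduces the problem to a linear map $D$ on a finite-dimensional space, and shows the mechanism when $D$ is a scalar. Section~\ref{sec:trace} treats general $D$ and yields $\kappa\ge c_0M$. Section~\ref{sec:counter} places lattices with $M\to\infty$ side by side and proves Theorems~\ref{thm:main} and~\ref{thm:nonlinear} and the corollary. Section~\ref{sec:thick} proves Theorem~\ref{thm:thick}.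

\medskip
\noindent\textbf{Conventions.} Cubes are closed and have sides parallel to the axes; $\ell(Q)$ is the side length and $\lambda Q$ the concentric cube of side $\lambda\ell(Q)$. A rotated cube $Q$ lies in an axis-parallel cube $Q'$ of side $\sqrt n\,\ell(Q)$, and $\operatorname{osc}(F,Q)\le2n^{n/2}\operatorname{osc}(F,Q')$ by (B1), so allowing rotated cubes in $\|\cdot\|_*$ gives an equivalent seminorm. Functions are real valued. Since $\|\operatorname{Re}F\|_*\le\|F\|_*$, an extension operator for complex functions gives the operator $f\mapsto\operatorname{Re}Tf$ for real functions with the same bounds, so the negative results hold in the complex case too. Distances and diameters are Euclidean, and $|y|_\infty=\max_\nu|y_\nu|$. The letters $C,c$ denote positive constants that depend only on $n$ and may change from line to line; $C_1,C_2,c_0$ are fixed. We write $H_m=\sum_{k=1}^m\frac1k$ and use $\log(m+1)\le H_m\le1+\log m$.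

\section{Elementary facts about BMO and its traces}\label{sec:facts}

The seminorm $\|\cdot\|_*$ is invariant under translations and dilations of $\mathbb{R}^n$. We use the following facts.
\begin{itemize}
\item[(B1)] For every constant $\gamma$ and every set $S$ of finite positive measure, $\int_S|F-F_S|\le2\int_S|F-\gamma|$, because $|F_S-\gamma|\le|S|^{-1}\int_S|F-\gamma|$. In particular $\|g\|_*\le2\|g\|_\infty$.
\item[(B2)] If $Q'\subset Q''$ are cubes, then $|F_{Q'}-F_{Q''}|\le|Q'|^{-1}\int_{Q'}|F-F_{Q''}|\le\frac{|Q''|}{|Q'|}\|F\|_*$.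
\item[(B3)] If $\phi:\mathbb{R}\to\mathbb{R}$ is $1$-Lipschitz, then $\|\phi\circ F\|_*\le2\|F\|_*$: apply (B1) with $\gamma=\phi(F_Q)$. We use this for truncations $\phi(s)=\max(\alpha,\min(\beta,s))$.
\item[(B4)] For $r>0$,
\[
\int_{|y|_\infty\le r}\log\frac r{|y|_\infty}\,dy=\int_0^r\log\frac r\rho\;n2^n\rho^{n-1}\,d\rho=\frac{(2r)^n}n ,
\]
and $\|\log|y|_\infty\|_*\le2\cdot3^n$. Indeed, let $Q$ have center $z$ and side $\ell$. If $|z|_\infty\ge\ell$, then $\frac12|z|_\infty\le|y|_\infty\le\frac32|z|_\infty$ on $Q$, so $\log|y|_\infty$ varies by at most $\log3$ on $Q$. Otherwise $Q\subset\{|y|_\infty\le r\}$ with $r=\frac32\ell$, and (B1) with $\gamma=\log r$ bounds the mean oscillation by $2(3\ell)^n/(n\ell^n)$.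
\item[(B5)] If $F(y)=v(y_1)$, then $\|F\|_*$ equals the $BMO(\mathbb{R})$ seminorm of $v$, since by Fubini's theorem $\operatorname{osc}(F,Q)=\operatorname{osc}(v,I)$, where $I$ is the first edge of $Q$.
\end{itemize}

Facts (B2) and (B4) contain the heuristic behind everything below: a function of seminorm $1$ can change its mean by a bounded amount each time the scale doubles, and the logarithm does so at every scale.

\begin{lemma}\label{lem:kernel}
Let $E$ be closed with $|E|>0$, let $f\in BMO(\mathbb{R}^n)|_E$, and let $Q$ be a cube with $|E\cap Q|>0$. Then $\int_{E\cap Q}|f-f_{E\cap Q}|\le2|Q|\,\|f\|_{\mathrm{tr}}$. Consequently $\|f\|_{\mathrm{tr}}=0$ if and only if $f$ is a.e.\ constant on $E$, and $\kappa(E)\ge1$.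
\end{lemma}

\begin{proof}
If $F$ extends $f$, then (B1) with $S=E\cap Q$ and $\gamma=F_Q$ gives $\int_S|f-f_S|\le2\int_Q|F-F_Q|\le2|Q|\,\|F\|_*$; take the infimum over $F$. If $\|f\|_{\mathrm{tr}}=0$, then $f$ is a.e.\ constant on $E\cap Q$ for all large cubes $Q$ centered at $0$, hence on $E$; the converse holds because constants have seminorm $0$. Finally, $\|Tf\|_*\ge\|f\|_{\mathrm{tr}}$ for every extension operator, and $\|f\|_{\mathrm{tr}}>0$ when $f$ is the indicator of a set $S\subset E$ with $|S|>0$ and $|E\setminus S|>0$.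
\end{proof}

So if nothing but the size of the extension is prescribed, one may choose for each $f$ separately an $F$ with $\|F\|_*\le2\|f\|_{\mathrm{tr}}$. The Problem asks whether such choices can be made compatibly with addition.

\section{A lattice of small cubes}\label{sec:block}

\subsection{The block and the reduction to cell means}

Fix integers $M\ge2$ and $N\ge e^{M^2}$; in particular $N\ge55$. Let
\[
P=\Bigl\{\tfrac1N\bigl(m_1+\tfrac12,\dots,m_n+\tfrac12\bigr):\ m_\nu\in\{0,\dots,N-1\}\Bigr\}.
\]
For $p\in P$ let $Q_p$ and $B_p$ be the cubes with center $p$ and sides $1/N$ and $\sigma=2^{-M}/N$. The \emph{cells} $Q_p$ tile $[0,1]^n$, and the \emph{block} is $E_{M,N}=\bigcup_{p\in P}B_p$. The block has two ranges of scales. From $B_p$ to $Q_p$ the side doubles $M$ times, and nothing is prescribed on the way. From $Q_p$ to the unit cube it doubles more than $\log N\ge M^2$ times. We want the estimates to apply both to a single block and to a set that contains many blocks, so in this section and the next we assume that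
\begin{equation}\label{eq:standing}
E\subset\mathbb{R}^n\text{ is closed and }E\cap\Sigma=E_{M,N},\qquad \Sigma=[-2,3]\times\mathbb{R}^{n-1}.
\end{equation}
All extensions that we construct vanish outside the slab $\Sigma$, so the rest of $E$ plays no role.

Let $V=\mathbb{R}^P$. For $a\in V$ let $f_a$ be the function on $E$ that equals $a_p$ on $B_p$ and $0$ on $E\setminus\Sigma$. It is bounded, so it lies in the trace space, and $a\mapsto f_a$ is linear. For $b\in V$ put
\[
\bar b=N^{-n}\sum_{p\in P}b_p,\qquad \omega(b)=N^{-n}\sum_{p\in P}|b_p-\bar b|,\qquad\|b\|_\infty=\max_{p\in P}|b_p| .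
\]
Of an extension $G$ of $f_a$ we keep only its means over the cells. They are constrained from above by the unit cube and from below by the cubes $B_p$.

\begin{lemma}\label{lem:cells}
Let $G\in BMO(\mathbb{R}^n)$ and $a\in V$ with $G=a_p$ a.e.\ on $B_p$ for all $p\in P$, and let $b_p=G_{Q_p}$. Then
\[
\omega(b)\le\|G\|_*,\qquad\|b-a\|_\infty\le2^nM\|G\|_* .
\]
\end{lemma}

\begin{proof}
Let $U=[0,1]^n$. Since the cells tile $U$ and have volume $N^{-n}$, we have $\bar b=G_U$ and
\[
\omega(b)=\sum_p\Bigl|\int_{Q_p}(G-G_U)\Bigr|\le\int_U|G-G_U|\le\|G\|_* .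
\]
For the second bound consider the cubes $2^{-i}Q_p$, $0\le i\le M$. By (B2) the means of $G$ over consecutive cubes differ by at most $2^n\|G\|_*$. The first mean is $b_p$ and the last, over $B_p$, is $a_p$.
\end{proof}

Let $T$ be a linear extension operator for $E$ of norm at most $A$. Then $(Da)_p=(Tf_a)_{Q_p}$ defines a linear map $D:V\to V$, and Lemma~\ref{lem:cells} with $G=Tf_a$ gives, for all $a\in V$,
\begin{align}
\omega(Da)&\le A\,\|f_a\|_{\mathrm{tr}},\label{eq:i}\\
\|Da-a\|_\infty&\le2^nMA\,\|f_a\|_{\mathrm{tr}}.\label{eq:ii}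
\end{align}
Inequality \eqref{eq:i} pushes $Da$ toward a constant and \eqref{eq:ii} pushes it toward $a$. To play one against the other we need data with small trace seminorm.

\subsection{Bounded data are cheap}

The $M$ free doublings inside each cell allow an extension to descend from $a_p$ to $0$ along a logarithm of slope about $1/M$; see Figure~\ref{fig:two}.

\begin{lemma}\label{lem:bounded}
There is $C_1=C_1(n)$ such that $\|f_a\|_{\mathrm{tr}}\le\frac{C_1}M\|a\|_\infty$ for all $a\in V$.
\end{lemma}

\begin{proof}
Let $\|a\|_\infty\le1$ and $r=\frac1{4N}$. Put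
\[
\eta_p(y)=\max\Bigl(0,\min\Bigl(1,\frac{\log(r/|y-p|_\infty)}{(M-1)\log2}\Bigr)\Bigr),\qquad G=\sum_{p\in P}a_p\eta_p .
\]
Since $r/(\sigma/2)=2^{M-1}$, we have $\eta_p=1$ on $B_p$; also $\eta_p=0$ for $|y-p|_\infty\ge r$, so $\eta_p$ is supported in $\frac12Q_p$. Hence $G=a_p$ on $B_p$ and $G=0$ outside $[0,1]^n$, and $G$ extends $f_a$ by \eqref{eq:standing}. By (B3), (B4) and $M-1\ge M/2$,
\begin{equation}\label{eq:eta}
\|\eta_p\|_*\le\frac CM,\qquad\int\eta_p\le\frac{(2r)^n/n}{(M-1)\log2}\le\frac{C}{M}N^{-n}.
\end{equation}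
Let $Q$ be a cube of side $\ell$. The supports of different $\eta_p$ are at $|\cdot|_\infty$-distance at least $\frac1N-2r=\frac1{2N}$. If $\ell<\frac1{2N}$, at most one $\eta_p$ is nonzero on $Q$, and $\operatorname{osc}(G,Q)\le C/M$ by the first bound in \eqref{eq:eta}. Let $\ell\ge\frac1{2N}$. If the support of $\eta_p$ meets $Q$, each coordinate of $p$ lies in an interval of length $\ell+\frac1{2N}$, which leaves at most $N\ell+\frac32\le4N\ell$ values. The second bound in \eqref{eq:eta} gives $\int_Q|G|\le(4N\ell)^nCN^{-n}/M$, and $\operatorname{osc}(G,Q)\le2\cdot4^nC/M$ by (B1) with $\gamma=0$.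
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.6,yscale=1.1]
\draw[gray] (0,0)--(4,0);
\foreach \m in {0,1,2,3,4} \draw[gray] (\m,-0.1)--(\m,0.1);
\foreach \m/\s in {0/1,1/-1,2/1,3/-1}{
  \draw[dashed] (\m,\s)--({\m+1},\s);
  \draw[line width=2.5pt] ({\m+0.46875},\s)--({\m+0.53125},\s);
  \draw[thick,domain=0.03125:0.25,samples=30] plot ({\m+0.5+\x},{\s*ln(0.25/\x)/ln(8)});
  \draw[thick,domain=0.03125:0.25,samples=30] plot ({\m+0.5-\x},{\s*ln(0.25/\x)/ln(8)});
  \draw[thick] (\m,0)--({\m+0.25},0);
  \draw[thick] ({\m+0.75},0)--({\m+1},0);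
}
\node[left] at (0,1) {$+1$};
\node[left] at (0,-1) {$-1$};
\end{tikzpicture}
\caption{Four cells of a block in dimension one, drawn with $M=4$. The data $\pm1$ are prescribed only on the short heavy intervals, of length $2^{-M}$ times the cell length. The dashed extension keeps the value $\pm1$ on the whole cell and has mean oscillation $1$ on two adjacent cells. The solid extension returns to $0$ along logarithms and has $BMO$ seminorm of order $1/M$.}\label{fig:two}
\end{figure}

\subsection{The mechanism in the scalar case}\label{sub:scalar}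

Take $n=1$ and $N$ even. Two linear rules for extending the functions $f_a$ suggest themselves: \emph{follow} the data, $f_a\mapsto\sum_pa_p1_{Q_p}$, or \emph{forget} them, $f_a\mapsto\sum_pa_p\eta_p$. In both cases $D=\lambda I$ is a scalar, with $\lambda=1$ for the first rule and $\lambda=(\eta_p)_{Q_p}\le C/M$ for the second, by \eqref{eq:eta}. We show that no scalar $\lambda$ satisfies \eqref{eq:i} and \eqref{eq:ii} with $A$ much smaller than $M$.

First test alternating signs, $\varepsilon_p=(-1)^m$ for $p=(m+\frac12)/N$. Here $\bar\varepsilon=0$ and $\omega(\lambda\varepsilon)=|\lambda|$, so \eqref{eq:i} and Lemma~\ref{lem:bounded} give $|\lambda|\le C_1A/M$. \emph{Bounded data must be forgotten.}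

Next test a logarithmic peak. Let
\begin{equation}\label{eq:u}
u(t)=\max\Bigl(0,\min\Bigl(\log N,\log\frac1{|t|}\Bigr)\Bigr),\qquad t\in\mathbb{R}.
\end{equation}
By (B3) and (B4), $\|u\|_*\le12$; moreover $u$ vanishes for $|t|\ge1$ and is $N$-Lipschitz, because $|u'(t)|=1/|t|\le N$ for $\frac1N<|t|<1$ and $u'=0$ elsewhere. Fix $x\in P$ and let $w_p=u(x-p)$. The function $u(x-y)$ vanishes outside $\Sigma$ and differs from $w_p$ on $B_p$ by at most $N\sigma/2\le\frac18$. Correcting it on the intervals $B_p$ costs at most $\frac14$ by (B1), so $\|f_w\|_{\mathrm{tr}}\le13$. The peak is $w_x=\log N\ge M^2$, and \eqref{eq:ii} at the point $x$ gives $|\lambda-1|M^2\le26MA$. \emph{Logarithmic data must be followed}: their height is built up over the scales between $1/N$ and $1$, and the $M$ doublings inside one cell are too few to remove it.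

Adding the two bounds gives $1\le|\lambda|+|1-\lambda|\le(C_1+26)A/M$, that is, $A\ge M/(C_1+26)$.

\section{A logarithmic kernel and the trace argument}\label{sec:trace}

A general linear map $D$ can act differently on $\varepsilon$ and on $w$, so two test vectors no longer suffice. To use linearity we write the logarithmic datum as a combination of bounded data, each of which $D$ must forget. This helps only if the coefficients sum, in absolute value, to no more than about the peak height; then $D$ reduces the peak by the factor $A/M$. A trigonometric sum with positive coefficients has exactly this property, since all its terms peak at the same point. We therefore replace $u$ by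
\[
h(t)=\sum_{k=1}^{N-1}\frac{\cos2\pi kt}k,\qquad h(0)=H:=H_{N-1}\ge\log N\ge M^2,
\]
and define, for $x\in P$, the vector $a^x\in V$ by $a^x_p=h(x_1-p_1)$. One variable is enough in every dimension.

\begin{lemma}\label{lem:h}
For all $t\in\mathbb{R}$, $\bigl|h(t)-\log\min\bigl(N,1/\operatorname{dist}(t,\mathbb{Z})\bigr)\bigr|\le8$, with $1/0=\infty$.
\end{lemma}

\begin{proof}
Both functions are $1$-periodic, so let $|t|\le\frac12$. For $1\le m\le N-1$ the inequality $1-\cos\theta\le|\theta|$ gives
\begin{equation}\label{eq:lowfreq}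
\Bigl|\sum_{k=1}^m\frac{\cos2\pi kt}k-H_m\Bigr|\le\sum_{k=1}^m\frac{2\pi k|t|}k=2\pi m|t| .
\end{equation}
If $|t|\le\frac1N$, take $m=N-1$. Then $|h(t)-H_{N-1}|\le2\pi$ and $|H_{N-1}-\log N|\le1$, and $2\pi+1<8$.

If $\frac1N<|t|\le\frac12$, take $m=\lfloor1/|t|\rfloor\le N-1$. The right side of \eqref{eq:lowfreq} is at most $2\pi$, and $m\le1/|t|<m+1$ gives $\log\frac1{|t|}<H_m\le1+\log\frac1{|t|}$. For the remaining terms recall Abel's inequality: if $\lambda_\alpha\ge\dots\ge\lambda_\beta\ge0$ and $|\sum_{k=\alpha}^\gamma b_k|\le B$ for all $\gamma\le\beta$, then $|\sum_{k=\alpha}^\beta\lambda_kb_k|\le\lambda_\alpha B$. Summing a geometric progression,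
\[
\Bigl|\sum_{k=\alpha}^\gamma\cos2\pi kt\Bigr|\le\frac2{|e^{2\pi\mathrm{i}t}-1|}=\frac1{|\sin\pi t|}\le\frac1{2|t|},
\]
so $|\sum_{k=m+1}^{N-1}\frac1k\cos2\pi kt|\le\frac1{2(m+1)|t|}\le\frac12$. The total error is at most $2\pi+\frac32<8$.
\end{proof}

\begin{lemma}\label{lem:logdata}
$\|f_{a^x}\|_{\mathrm{tr}}\le C_2:=58$ for every $x\in P$.
\end{lemma}

\begin{proof}
The differences $x_1-p_1$ lie in $(-1,1)$, where the periodic function $h$ has peaks at $0$ and near $\pm1$. The extension must also vanish outside $\Sigma$. So we model $h$ by three truncated logarithms: with $u$ as in \eqref{eq:u}, let $v(t)=u(t-1)+u(t)+u(t+1)$. Then $\|v\|_*\le36$, $v$ is $3N$-Lipschitz, and $v=0$ for $|t|\ge2$.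

Let $|t|\le1$ and let $l\in\{-1,0,1\}$ be an integer nearest to $t$. Since $|t-l|\le\frac12$, we have $u(t-l)=\log\min(N,1/\operatorname{dist}(t,\mathbb{Z}))$. For the other two $l'\in\{-1,0,1\}$ we have $|t-l'|\ge\frac12$, so $0\le u(t-l')\le\log2$. By Lemma~\ref{lem:h}, $|h(t)-v(t)|\le8+2\log2\le10$.

Let $F(y)=v(x_1-y_1)$. Then $\|F\|_*\le36$ by (B5), and $F(y)=0$ unless $|y_1-x_1|<2$; since $0<x_1<1$, $F$ vanishes outside $\Sigma$. For $y\in B_p$,
\[
|a^x_p-F(y)|\le|h(x_1-p_1)-v(x_1-p_1)|+3N|p_1-y_1|\le10+\tfrac32N\sigma\le11 .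
\]
Hence $\tilde F=F+\sum_p(a^x_p-F)1_{B_p}$ extends $f_{a^x}$, and $\|\tilde F\|_*\le36+22$ by (B1).
\end{proof}

One difficulty remains. Inequality \eqref{eq:ii} gives information at the single point $x$, while \eqref{eq:i} says that $D$ forgets bounded data only on average over $P$, and only up to an additive constant. The remedy is to move the peak through all $x\in P$ and average. The quantity $N^{-n}\sum_x(Da^x)_x$ is the normalized trace of $DK$, where $K$ is the matrix with columns $a^x$. The addition formula for the cosine turns it into a sum of pairings of $Dc$ with $c$ for bounded vectors $c$ of mean zero, and these are what \eqref{eq:i} controls.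

\begin{proposition}\label{prop:trace}
Assume \eqref{eq:standing}. If a linear map $D:V\to V$ satisfies \eqref{eq:i} and \eqref{eq:ii} for all $a\in V$, then $A\ge c_0M$, where $c_0=\min\bigl(\frac1{4C_1},\frac1{2^{n+1}C_2}\bigr)$. In particular $\kappa(E)\ge c_0M$.
\end{proposition}

\begin{proof}
Define $c_k,s_k\in V$ by $c_k(p)=\cos2\pi kp_1$ and $s_k(p)=\sin2\pi kp_1$. The addition formula gives $a^x=\sum_{k=1}^{N-1}\frac1k\bigl(c_k(x)c_k+s_k(x)s_k\bigr)$, so by linearity of $D$
\begin{equation}\label{eq:trace}
\tau:=N^{-n}\sum_{x\in P}(Da^x)_x=\sum_{k=1}^{N-1}\frac1k\;N^{-n}\sum_{x\in P}\Bigl(c_k(x)(Dc_k)_x+s_k(x)(Ds_k)_x\Bigr).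
\end{equation}

\emph{Upper bound.} For $1\le k\le N-1$ we have $e^{2\pi\mathrm{i}k/N}\ne1$, hence
\[
\sum_{m=0}^{N-1}e^{2\pi\mathrm{i}k(m+1/2)/N}=e^{\pi\mathrm{i}k/N}\,\frac{e^{2\pi\mathrm{i}k}-1}{e^{2\pi\mathrm{i}k/N}-1}=0,
\]
and so $\sum_xc_k(x)=\sum_xs_k(x)=0$. We may therefore subtract the mean of $Dc_k$. By $|c_k|\le1$, \eqref{eq:i} and Lemma~\ref{lem:bounded},
\[
\Bigl|N^{-n}\sum_xc_k(x)(Dc_k)_x\Bigr|=\Bigl|N^{-n}\sum_xc_k(x)\bigl((Dc_k)_x-\overline{Dc_k}\bigr)\Bigr|\le\omega(Dc_k)\le\frac{C_1A}M .
\]
The same chain of inequalities holds with $s_k$ in place of $c_k$. Thus \eqref{eq:trace} gives $\tau\le2C_1AH/M$.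

\emph{Lower bound.} Since $a^x_x=h(0)=H$, \eqref{eq:ii} and Lemma~\ref{lem:logdata} give $(Da^x)_x\ge H-2^nC_2MA$ for each $x$, so $\tau\ge H-2^nC_2MA$.

Together,
\[
H\le2^nC_2MA+\frac{2C_1A}MH .
\]
If $A>\frac M{4C_1}$ we are done. Otherwise the last term is at most $\frac H2$, so $A\ge\frac H{2^{n+1}C_2M}\ge\frac M{2^{n+1}C_2}$, because $H\ge M^2$. The bound on $\kappa(E)$ follows from the reduction after Lemma~\ref{lem:cells}.
\end{proof}

\begin{remark}\label{rem:hyp}
Linearity is used only in \eqref{eq:trace}, and it cannot be dropped there: choosing for each $a$ an extension with seminorm at most $2\|f_a\|_{\mathrm{tr}}$ gives a nonlinear $D$ that satisfies \eqref{eq:i} and \eqref{eq:ii} with $A=2$. The condition $N\ge e^{M^2}$ enters the proof only through $H\ge M^2$ in the last line. Some growth of $N$ is necessary for the data $f_a$ to detect $M$. Indeed, let $E=E_{M,N}$. By Lemma~\ref{lem:kernel}, $a\mapsto\|f_a\|_{\mathrm{tr}}$ is a norm on $V$ modulo constants, a space of dimension $d=N^n-1$. Auerbach's lemma provides a basis of unit vectors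 $e_1,\dots,e_d$ such that each coefficient of a vector is bounded by its norm. Extending each $e_i$ at cost at most $2$ and constants by constants gives a linear extension of the functions $f_a$ with norm at most $2d$, whatever $M$ is.
\end{remark}

\section{The counterexample}\label{sec:counter}

\subsection{The set $E$; proofs of Theorem~\ref{thm:main} and Corollary~\ref{cor:complement}}

A single block is thick (Section~\ref{sec:thick}) and so has a bounded linear extension operator. We need blocks with $M\to\infty$ inside one compact set, in disjoint slabs. For $j\ge1$ let $M_j=j+1$, $N_j=\lceil e^{M_j^2}\rceil$, and $\theta_j(y)=2^{-j}e_1+2^{-j-4}y$, where $e_1=(1,0,\dots,0)$. Put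
\begin{equation}\label{eq:E}
E=\{0\}\cup\bigcup_{j\ge1}\theta_j\bigl(E_{M_j,N_j}\bigr).
\end{equation}
The $j$th piece is compact, has positive measure, and lies in $\theta_j([0,1]^n)$. These cubes shrink to $0$, so $E$ is compact. On the slab $\theta_j(\Sigma)$ the first coordinate lies in $2^{-j}[\frac78,\frac{19}{16}]\subset2^{-j}(\frac34,\frac54)$. Since $\frac54\cdot2^{-j-1}<\frac34\cdot2^{-j}$, the slabs are pairwise disjoint, and none contains $0$. Therefore $E_j:=\theta_j^{-1}(E)$ satisfies \eqref{eq:standing} with $M=M_j$, $N=N_j$.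

The map $F\mapsto F\circ\theta_j$ preserves $\|\cdot\|_*$ and carries extensions of $f$ from $E$ to extensions of $f\circ\theta_j$ from $E_j$, so it preserves trace seminorms. If $T$ is an extension operator for $E$, then $T_jg=\bigl(T(g\circ\theta_j^{-1})\bigr)\circ\theta_j$ is one for $E_j$. It is linear with the same norm if $T$ is, and it satisfies \eqref{eq:coarse} with the same $L$ if $T$ does.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For the set \eqref{eq:E}, Proposition~\ref{prop:trace} gives $\kappa(E)=\kappa(E_j)\ge c_0(j+1)$ for every $j$. Hence $\kappa(E)=\infty$.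
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:complement}]
Here $X$ is $BMO(\mathbb{R}^n)$ modulo constants, normed by $\|\cdot\|_*$. For a cube $Q$ with $|E\cap Q|>0$ the seminorm $[F]\mapsto\int_{E\cap Q}|F-F_{E\cap Q}|$ is continuous on $X$ by Lemma~\ref{lem:kernel}, and $Y$ is the intersection of the kernels of these seminorms; so $Y$ is closed. Suppose that $\Pi$ is a bounded projection of $X$ onto $Y$. Given $f$ in the trace space, let $F$ be any extension. The class $[F]-\Pi[F]$ depends only on $f$, since two extensions differ by a function that vanishes on $E$, whose class is fixed by $\Pi$. If $\Pi[F]=[G]$ with $G=\gamma$ on $E$, then $F-G+\gamma$ represents this class and equals $f$ on $E$. It is the only such representative, because representatives differ by constants and $|E|>0$. Call it $Tf$. Uniqueness makes $T$ linear, and $\|Tf\|_*\le(1+\|\Pi\|)\|F\|_*$ for every extension $F$, so $\kappa(E)\le1+\|\Pi\|$. This contradicts Theorem~\ref{thm:main}.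
\end{proof}

\subsection{Linearization: proof of Theorem~\ref{thm:nonlinear}}

Proposition~\ref{prop:trace} needs a linear map, but only on the finite-dimensional space $V$. We obtain one from $T$ in two steps. Looking at $T$ from far away removes the additive constant in \eqref{eq:coarse} and leaves a Lipschitz map on $V$. By Rademacher's theorem, a Lipschitz map between Euclidean spaces is differentiable almost everywhere, and a derivative is linear. Both steps preserve the two inequalities of Lemma~\ref{lem:cells}, which is where the hypothesis on \emph{differences} $Tf-Tg$ is needed.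

\begin{proof}[Proof of Theorem~\ref{thm:nonlinear}]
Suppose that $T$ satisfies \eqref{eq:coarse}. Fix $j$, replace $(E,T)$ by $(E_j,T_j)$, and write $M=M_j$, $N=N_j$. For $a\in V$ and integers $t\ge1$ define $b[a],\,b_t[a]\in V$ by
\[
b[a]_p=(Tf_a)_{Q_p},\qquad b_t[a]=\tfrac1t\bigl(b[ta]-b[0]\bigr).
\]
For $a,a'\in V$ the function $G=Tf_{ta}-Tf_{ta'}$ equals $t(a_p-a'_p)$ on $B_p$, has cell means $t(b_t[a]-b_t[a'])$, and satisfies $\|G\|_*\le L(1+t\|f_{a-a'}\|_{\mathrm{tr}})$. Lemma~\ref{lem:cells}, divided by $t$, gives
\begin{align}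
\omega\bigl(b_t[a]-b_t[a']\bigr)&\le L\bigl(\|f_{a-a'}\|_{\mathrm{tr}}+\tfrac1t\bigr),\label{eq:it}\\
\bigl\|b_t[a]-b_t[a']-(a-a')\bigr\|_\infty&\le2^nML\bigl(\|f_{a-a'}\|_{\mathrm{tr}}+\tfrac1t\bigr).\label{eq:iit}
\end{align}
By \eqref{eq:iit} and Lemma~\ref{lem:bounded}, with $K=1+2^nC_1L$,
\begin{equation}\label{eq:almostlip}
\|b_t[a]-b_t[a']\|_\infty\le K\|a-a'\|_\infty+2^nML/t .
\end{equation}
Since $b_t[0]=0$, the sequence $(b_t[a])_{t\ge1}$ is bounded for each $a$. A diagonal argument gives $t_i\to\infty$ such that $b_{t_i}[a']$ converges for every $a'$ with rational coordinates. For arbitrary $a$ and rational $a'$, \eqref{eq:almostlip} gives $\limsup_{i,l\to\infty}\|b_{t_i}[a]-b_{t_l}[a]\|_\infty\le2K\|a-a'\|_\infty$, so $\beta(a)=\lim_ib_{t_i}[a]$ exists for all $a\in V$. The map $\beta$ satisfies \eqref{eq:it}, \eqref{eq:iit} and \eqref{eq:almostlip} without the terms in $1/t$. In particular it is Lipschitz, hence differentiable at some $a_0\in V$; let $D=\beta'(a_0)$. Apply the limiting forms of \eqref{eq:it} and \eqref{eq:iit} to the pair $a_0+\epsilon a$,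 $a_0$, use $\|f_{\epsilon a}\|_{\mathrm{tr}}=\epsilon\|f_a\|_{\mathrm{tr}}$, divide by $\epsilon$, and let $\epsilon\to0^+$. The result is \eqref{eq:i} and \eqref{eq:ii} with $A=L$. By Proposition~\ref{prop:trace}, $L\ge c_0(j+1)$ for every $j$, which is impossible.

A Lipschitz extension operator satisfies \eqref{eq:coarse}. If $T$ is uniformly continuous, there is $\vartheta>0$ such that $\|f-g\|_{\mathrm{tr}}\le\vartheta$ implies $\|Tf-Tg\|_*\le1$. For arbitrary $f,g$ divide the segment from $f$ to $g$ into $m$ equal steps of seminorm at most $\vartheta$, with $1\le m\le1+\|f-g\|_{\mathrm{tr}}/\vartheta$. Then $\|Tf-Tg\|_*\le m$, which is \eqref{eq:coarse} with $L=\max(1,1/\vartheta)$.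
\end{proof}

\section{Thick sets}\label{sec:thick}

\subsection{Averages over subsets of a cube}

The argument of (B2) bounds $|F_S-F_Q|$ for $S\subset Q$ by $\frac{|Q|}{|S|}\|F\|_*$, which would give $1/\delta$ in Theorem~\ref{thm:thick}(a). The logarithm comes from the John--Nirenberg inequality: there are $C,c>0$ depending only on $n$ such that for $F\in BMO(\mathbb{R}^n)$ with $\|F\|_*>0$, every cube $Q$ and $t>0$,
\[
|\{y\in Q:|F(y)-F_Q|>t\}|\le Ce^{-ct/\|F\|_*}|Q| .
\]

\begin{lemma}\label{lem:JN}
If $0<\delta\le\frac12$, $S\subset Q$ is measurable and $|S|\ge\delta|Q|$, then $|F_S-F_Q|\le C\log(1/\delta)\|F\|_*$.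
\end{lemma}

\begin{proof}
If $\|F\|_*=0$, then $F$ is a.e.\ constant. Otherwise let $t_0=c^{-1}\|F\|_*\log(1/\delta)$ and integrate the distribution function, using the bound $|S|$ for $t\le t_0$:
\[
\int_S|F-F_Q|\le|S|t_0+\int_{t_0}^\infty Ce^{-ct/\|F\|_*}|Q|\,dt=|S|t_0+\frac Cc\|F\|_*\,\delta|Q|\le|S|\Bigl(t_0+\frac Cc\|F\|_*\Bigr).
\]
Divide by $|S|$ and use $\log(1/\delta)\ge\log2$.
\end{proof}

The restriction $\delta\le\frac12$ serves to keep $\log(1/\delta)$ away from $0$; as $\delta\to1$ the bound in (a) would fail for $E=\mathbb{R}^n$, where $\kappa=1$.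

\subsection{The Whitney operator: proof of Theorem~\ref{thm:thick}(a)}

Let $E$ be $\delta$-thick and $d=\operatorname{diam}E\in(0,\infty]$. If $E=\mathbb{R}^n$, the identity has norm $1\le\log(1/\delta)/\log2$. Otherwise let $\mathcal{W}$ be a Whitney decomposition of $\Omega=\mathbb{R}^n\setminus E$ \cite{Stein}: a countable family of cubes $W$ with disjoint interiors, union $\Omega$, and
\[
\operatorname{diam}W\le\operatorname{dist}(W,E)\le4\operatorname{diam}W .
\]
Consequently
\begin{equation}\label{eq:whitney}
\operatorname{diam}W\le\operatorname{dist}(y,E)\le5\operatorname{diam}W\qquad(y\in W).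
\end{equation}

Call $W$ \emph{small} if $\ell(W)\le d$ and \emph{large} otherwise. For small $W$ choose $x_W\in E$ with $\operatorname{dist}(x_W,W)=\operatorname{dist}(E,W)$, and let $Q_W$ be the cube with center $x_W$ and side $\ell(W)$; it plays the role of the mirror image of $W$. Large cubes occur only if $d<\infty$. Thickness says nothing about cubes of their size, but from that distance $E$ looks like one point, and one average serves for all of them: if $d<\infty$, fix $x_0\in E$, let $Q_0$ be the cube with center $x_0$ and side $d$, and put $Q_W=Q_0$ for large $W$. In all cases $Q_W$ is centered on $E$ and $\ell(Q_W)\le d$, so $|Q_W\cap E|\ge\delta|Q_W|>0$. Define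
\[
Tf=f\ \text{ on }E,\qquad Tf=\gamma_W:=f_{Q_W\cap E}\ \text{ on the interior of }W\in\mathcal{W}.
\]
This defines $Tf$ almost everywhere, $T$ is linear, and $Tf$ extends $f$.

Let $F\in BMO(\mathbb{R}^n)$ extend $f$, and put $\tilde F=Tf$ and $\Lambda=\log(1/\delta)\|F\|_*$, so that $\|F\|_*\le2\Lambda$. Thickness enters only through Lemma~\ref{lem:JN}, which gives
\begin{equation}\label{eq:gamma}
|\gamma_W-F_{Q_W}|\le C\Lambda\quad(W\in\mathcal{W}),\qquad|\gamma_0-F_{Q_0}|\le C\Lambda\quad(d<\infty),
\end{equation}
where $\gamma_0=f_{Q_0\cap E}$ is the value of $\tilde F$ on all large cubes. If $W$ is small, every point of $W$ is within $5\sqrt n\,\ell(W)$ of $x_W$, so $W$ and $Q_W$ lie in $10\sqrt n\,Q_W$. By (B2), used twice, $|F_W-F_{Q_W}|\le C\|F\|_*$. Hence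
\begin{equation}\label{eq:small}
|\gamma_W-F_W|\le C\Lambda,\qquad\int_W|\tilde F-F|\le\int_W|F-F_W|+|W|\,|F_W-\gamma_W|\le C\Lambda|W|\qquad(W\text{ small}).
\end{equation}
We bound $\operatorname{osc}(\tilde F,Q)$ for an arbitrary cube $Q$. If $Q$ is large compared with $E$ we compare $\tilde F$ with $\gamma_0$; if $Q$ is near $E$ we compare it with $F$; if $Q$ is far from $E$ it is almost constant. Each estimate also shows that $\tilde F$ is integrable on $Q$.

\emph{Case 1: $\ell(Q)>d/2$.} Then $d<\infty$. Let $Q_1=12\sqrt n\,Q_0$. A point of a small cube $W$ is within $5\sqrt n\,d$ of $x_W$, hence within $6\sqrt n\,d$ of $x_0$. So $Q_1$ contains $E$ and all small cubes, and $\tilde F=\gamma_0$ a.e.\ off their union. By (B2) and \eqref{eq:gamma}, $|F_{Q_1}-\gamma_0|\le C\Lambda$, and with \eqref{eq:small}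
\[
\int_Q|\tilde F-\gamma_0|\le\int_{Q_1}|F-\gamma_0|+\sum_{W\text{ small}}\int_W|\tilde F-F|\le C\Lambda|Q_1|\le C\Lambda|Q| .
\]
By (B1), $\operatorname{osc}(\tilde F,Q)\le C\Lambda$.

\emph{Case 2: $\ell(Q)\le d/2$ and $\operatorname{dist}(Q,E)\le\operatorname{diam}Q$.} If $W$ meets $Q$ at $y$, then $\operatorname{diam}W\le\operatorname{dist}(y,E)\le2\operatorname{diam}Q$ by \eqref{eq:whitney}. So $\ell(W)\le2\ell(Q)\le d$, which means that $W$ is small and $W\subset5Q$. Since $\tilde F=F$ on $E$, \eqref{eq:small} gives $\int_Q|\tilde F-F|\le C\Lambda|5Q|$, and $\operatorname{osc}(\tilde F,Q)\le\operatorname{osc}(F,Q)+\operatorname{osc}(\tilde F-F,Q)\le C\Lambda$.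

\emph{Case 3: $\Delta:=\operatorname{dist}(Q,E)>\operatorname{diam}Q$.} Then $Q\subset\Omega$, and $\Delta\le\operatorname{dist}(y,E)\le2\Delta$ for $y\in Q$. By \eqref{eq:whitney}, every $W$ that meets $Q$ has $\Delta/5\le\operatorname{diam}W\le2\Delta$. Let $W,W'$ meet $Q$; we claim that $|\gamma_W-\gamma_{W'}|\le C\Lambda$.
\begin{itemize}
\item Both are small. The set $W\cup W'$ has diameter at most $5\Delta$, so it lies in a cube of side $10\Delta$, while $\ell(W),\ell(W')\ge\Delta/(5\sqrt n)$. By (B2), $|F_W-F_{W'}|\le C\|F\|_*$, and \eqref{eq:small} gives the claim.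
\item Both are large. Then $\gamma_W=\gamma_{W'}=\gamma_0$.
\item $W$ is small and $W'$ is large. Then $d\ge\ell(W)\ge\ell(W')/10>d/10$. The cube $Q_W$ has center within $d$ of $x_0$ and side in $(d/10,d]$, so $Q_W$ and $Q_0$ lie in $3Q_0$. By (B2), $|F_{Q_W}-F_{Q_0}|\le C\|F\|_*$, and \eqref{eq:gamma} gives the claim.
\end{itemize}
Thus $\tilde F$ varies by at most $C\Lambda$ on $Q$, up to a null set, and $\operatorname{osc}(\tilde F,Q)\le C\Lambda$.

The three cases cover all cubes, so $\|Tf\|_*\le C\log(1/\delta)\|F\|_*$. The left side does not depend on $F$, and the infimum over $F$ gives $\|Tf\|_*\le C_n\log(1/\delta)\|f\|_{\mathrm{tr}}$. This proves (a).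

\subsection{Blocks are extremal: proof of Theorem~\ref{thm:thick}(b)}

The set $E=E_{M,N}$ satisfies \eqref{eq:standing}, so $\kappa(E_{M,N})\ge c_0M$ by Proposition~\ref{prop:trace}. It remains to compare $M$ with the thickness. The density of the block in a cell is $2^{-Mn}$, and no scale is much worse.

\begin{lemma}\label{lem:thickblock}
For $M\ge2$ and $N\ge e^{M^2}$ the block $E_{M,N}$ is $\delta_M$-thick with $\delta_M=\bigl(\frac{2^{-M}}{16\sqrt n}\bigr)^n$.
\end{lemma}

\begin{proof}
We use one observation: if $I$ is an interval of length $\mu$ and $y\in I$, then $I\cap[y-\frac r2,y+\frac r2]$ has length at least $\min(\mu,\frac r2)$, since either $I\subset[y-\frac r2,y+\frac r2]$ or $I$ contains one half of that interval. Write $E=E_{M,N}$, and let $Q$ have center $y\in B_p$ and side $r\le\operatorname{diam}E\le\sqrt n$. Then $|Q\cap B_p|\ge\min(\sigma,\frac r2)^n$. If $r\le2\sigma$, this gives $|E\cap Q|\ge2^{-n}|Q|$. If $2\sigma\le r\le\frac8N$, it gives $|E\cap Q|\ge(\sigma/r)^n|Q|\ge(2^{-M}/8)^n|Q|$.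

Let $\frac8N\le r\le\sqrt n$. Each edge of the box $Q\cap[0,1]^n$ has length at least $\lambda=\min(\frac r2,1)$, and $\lambda\ge\max(\frac4N,\frac r{2\sqrt n})$. A subinterval of $[0,1]$ of length $\lambda$ contains at least $\lambda N-2\ge\lambda N/2$ of the intervals $[\frac mN,\frac{m+1}N]$. So $Q$ contains at least $(\lambda N/2)^n$ cells, and
\[
|E\cap Q|\ge\Bigl(\frac{\lambda N\sigma}2\Bigr)^n\ge\Bigl(\frac{2^{-M}}{4\sqrt n}\Bigr)^n|Q| .
\]
In each range the density is at least $\delta_M$.
\end{proof}

Let $0<\delta\le\delta_2$, let $M\ge2$ be maximal with $\delta_M\ge\delta$, and let $N=\lceil e^{M^2}\rceil$. Then $E_{M,N}$ is $\delta$-thick, and $\delta_{M+1}<\delta$ gives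
\[
\log\frac1\delta<n\bigl((M+1)\log2+\log(16\sqrt n)\bigr)\le CM .
\]
Hence $\kappa(E_{M,N})\ge c_0M\ge c\log(1/\delta)$. For $\delta_2<\delta\le\frac12$ take the half-space $\{y_1\ge0\}$. It contains at least half of every cube centered in it, so it is $\frac12$-thick, and $\kappa\ge1\ge\log(1/\delta)/\log(1/\delta_2)$ by Lemma~\ref{lem:kernel}. This proves (b), and the last assertion of Theorem~\ref{thm:thick} combines (a) and (b). \qed

\begin{remark}
Part (a) and Lemma~\ref{lem:thickblock} give $\kappa(E_{M,N})\le C_n\log(1/\delta_M)\le CM$, so Proposition~\ref{prop:trace} is sharp for a single block: $\kappa(E_{M,N})$ is comparable to $M$. The set \eqref{eq:E} is not $\delta$-thick for any $\delta$, since it has density $2^{-M_jn}$ in the cells of the $j$th block.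
\end{remark}

\begin{thebibliography}{9}

\bibitem{Banff}
\emph{Report On Whitney Problems Workshop Banff, April 21--26, 2013},
\texttt{http://www.birs.ca/workshops/2013/13w5005/report13w5005.pdf}

\bibitem{Stein}
Stein, \emph{Singular Integrals and Differentiability Properties of Functions}, Ch.~VI.

\end{thebibliography}
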